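# Common complements and the cancellation of totally projective $p$-groups

## 1. Cancelling by subtracting invariants

Suppose $B\oplus A_1\cong B\oplus A_2$ for abelian groups. The first guess is that the common summand can be struck out, so that $A_1\cong A_2$. This guess fails at once. Let $p$ be a prime and take $B=(\mathbb Z/p)^{(\aleph_0)}$, $A_1=\mathbb Z/p$, $A_2=(\mathbb Z/p)^2$. Both sums are vector spaces over $\mathbb Z/p$ of dimension $\aleph_0$, yet $A_1\not\cong A_2$. In the same way $B=\mathbb Z(p^\infty)^{(\aleph_0)}$ absorbs a copy of $\mathbb Z(p^\infty)$.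

In both cases $B$ has infinitely many pieces of some kind, and the $A_i$ have pieces of the same kind. To state a better guess we need to count pieces. Fix the prime $p$ for the whole talk.

**Definition (heights, Ulm invariants).** For an abelian group $X$ put $p^0X=X$, $p^{\alpha+1}X=p(p^\alpha X)$, take intersections at limit ordinals, and put $p^\infty X=\bigcap_\alpha p^\alpha X$. The height $h_X(x)$ is $\alpha$ if $x\in p^\alpha X\setminus p^{\alpha+1}X$, and $\infty$ if $x\in p^\infty X$. In particular $h_X(0)=\infty$, and $\infty$ exceeds every ordinal. Let $X[p]$ be the $p$-socle, that is, the elements killed by $p$. For an ordinal $\alpha$ let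
$$U_\alpha(X)=(p^\alpha X)[p]\,/\,(p^{\alpha+1}X)[p],$$
and let $U_\infty(X)$ be the $p$-socle of the maximal divisible $p$-subgroup of $X$. The Ulm invariant of $X$ at $\alpha$ (an ordinal or $\infty$) is $f_X(\alpha)=\dim U_\alpha(X)$ over $\mathbb Z/p$.

If $X$ is a $p$-group, then $p^\infty X$ is its maximal divisible subgroup. Indeed the descending chain $p^\alpha X$ is eventually constant, so $p(p^\infty X)=p^\infty X$; a $p$-group divisible by $p$ is divisible; and every divisible subgroup lies in all $p^\alpha X$. So $U_\infty(X)=(p^\infty X)[p]$ for $p$-groups.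

Examples. In $\mathbb Z/p^n$ with generator $x$, the element $p^kx$ with $k<n$ has height $k$, the socle is generated by $p^{n-1}x$, and the only nonzero invariant is $f(n-1)=1$. For $\mathbb Z(p^\infty)$ the only nonzero invariant is $f(\infty)=1$. For an invariant at $\omega$, let $H$ be generated by $x_1,x_2,\dots$ with relations $px_1=0$ and $p^{n-1}x_n=x_1$ for $n\ge2$. We shall see in Section 3 that $x_1\ne0$ in $H$. It has height at least $n-1$ for every $n$, and $H/\langle x_1\rangle\cong\bigoplus_{n\ge2}\mathbb Z/p^{n-1}$ has no nonzero element of height $\ge\omega$. So $p^\omega H=\langle x_1\rangle$, $p^{\omega+1}H=0$ and $f_H(\omega)=1$.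

From $B\oplus A_1\cong B\oplus A_2$ we get $f_B(\alpha)+f_{A_1}(\alpha)=f_B(\alpha)+f_{A_2}(\alpha)$. We may subtract $f_B(\alpha)$ if it is finite. If it is infinite, we can still conclude that $f_{A_1}(\alpha)=f_{A_2}(\alpha)$ when both are assumed to be $0$. The corrected guess is therefore that cancellation holds when, at every index, $f_B$ is finite or $f_{A_1}$ and $f_{A_2}$ vanish. The problem comes from the paper "Cancellation of direct sums of countable abelian $p$-groups". It is known that the guess holds when $B$ is a direct sum of countable $p$-groups. It then holds in a strong form, with one subgroup $D$ that is a complement of $A_1$ and of $A_2$ at the same time. The conjecture is that $B$ may be any totally projective $p$-group, a notion recalled in Section 3. This conjecture is true.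

**Theorem 1.** Let $G=B\oplus A_1=C\oplus A_2$, where $B\cong C$ is a totally projective abelian $p$-group and $A_1,A_2$ are arbitrary abelian groups. Suppose that every Ulm invariant of $B$ (at each ordinal $\alpha$ and at $\infty$) is either finite or else the corresponding Ulm invariants of $A_1$ and $A_2$ are zero. Then there is a subgroup $D$ of $G$ with $G=D\oplus A_1=D\oplus A_2$. In particular $A_1\cong A_2$.

Let us test the strong form by hand.

*Cyclic $B$.* Let $B=\langle b\rangle$ and $C=\langle c\rangle$ have order $p^n$, $n\geq 1$, with $A_1,A_2$ arbitrary, and put $q=p^{n-1}$. It suffices to find $y$ of order $p^n$ with $qy\notin A_1\cup A_2$. Then $D=\langle y\rangle$ meets both $A_i$ in $0$, and since $|G/A_i|=p^n=|D|$, it is a complement of both. If $qb\notin A_2$, take $y=b$. If $qc\notin A_1$, take $y=c$. Otherwise $qb\in A_2$ and $qc\in A_1$. Take $y=b+c$: from $q(b+c)\in A_1$ we would get $qb\in A_1$, and from $q(b+c)\in A_2$ we would get $qc\in A_2$, both false.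

*Vector spaces.* Let $pG=0$, so that $A_1=U_1$ and $A_2=U_2$ are subspaces of a vector space $V=G$, and let $I=U_1\cap U_2$. A common complement exists if and only if $\dim U_1/I=\dim U_2/I$. If $D$ is one, projection along $D$ maps $U_1$ isomorphically onto $U_2$ and fixes $I$ elementwise. Conversely, write $U_i=I\oplus E_i$, choose an isomorphism $\varphi:E_1\to E_2$ and write $V=(U_1+U_2)\oplus F$. Then $U_1+U_2=I\oplus E_1\oplus E_2$, and $\{e+\varphi e:e\in E_1\}\oplus F$ is a common complement. If $U_1$ and $U_2$ both have the same finite codimension $f$, then $V/I$ is finite-dimensional and $\dim V/I=f+\dim U_i/I$ for $i=1,2$, so the condition holds.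

Now try to turn subtraction into a proof. We know that $f_{A_1}=f_{A_2}$. If $A_1$ and $A_2$ are themselves totally projective, Hill's uniqueness theorem says that their invariants determine them, and $A_1\cong A_2$. But $A_1$ and $A_2$ are arbitrary, and here the argument stops, because equal invariants prove nothing for arbitrary groups. Compare $S=\bigoplus_{n\ge1}\mathbb Z/p^n$ with the torsion subgroup $T$ of $\prod_{n\ge1}\mathbb Z/p^n$. A socle element $(t_n)$ of $T$ has height $\ge k$ exactly when $t_n=0$ for all $n\le k$: if so, then $(t_n)=p^ks$ with $p^{k+1}s=0$, so $s\in T$. Thus $f_T(k)=1=f_S(k)$ for all $k<\omega$, and all other invariants of both groups are $0$. Yet $S$ is countable and $T$ is not. The isomorphism $A_1\cong A_2$ must come from the position of $A_1$ and $A_2$ in $G$, so we look for $D$ directly.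

## 2. What a common complement forces on heights

If $G=X\oplus Y$, then $p^\alpha G=p^\alpha X\oplus p^\alpha Y$ for every $\alpha$, including $\infty$, by induction on $\alpha$. Hence $p^\alpha G\cap X=p^\alpha X$, heights of elements of $X$ are the same in $X$ and in $G$, and projections do not decrease heights. Recall also that $h(x+y)\ge\min(h(x),h(y))$, with equality if $h(x)\ne h(y)$.

It is natural to build $D$ by adding one element at a time, as in the cyclic case, keeping $D\cap A_1=D\cap A_2=0$. Here is a group in which this goes wrong at the first step.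

**Example 1.** Let $G=\langle x\rangle\oplus\langle x'\rangle\oplus\langle u\rangle$ with $x,x'$ of order $p$ and $u$ of order $p^2$. Put
$$B=\langle x\rangle\oplus\langle u\rangle,\quad A_1=\langle x'\rangle,\qquad C=\langle x'\rangle\oplus\langle u\rangle,\quad A_2=\langle x-pu\rangle .$$
Since $x=pu+(x-pu)$, we have $G=C\oplus A_2$, and the projection $\gamma:G\to C$ with kernel $A_2$ has $\gamma(x)=pu$, $\gamma(x')=x'$, $\gamma(u)=u$. The subgroup $\langle x\rangle$ meets $A_1$ and $A_2$ in $0$. But no complement $D$ of $A_2$ contains $x$: $\gamma$ would map $D$ isomorphically onto $C$, and $\gamma(x)=pu\in pC$ would give $x\in pD$, while $x\notin pG=\langle pu\rangle$.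

So zero intersections are not enough to record. The example also shows what is missing. Let $\beta:G\to B$ and $\gamma:G\to C$ be the projections with kernels $A_1$ and $A_2$. If $G=D\oplus A_1=D\oplus A_2$, then $\beta|_D$ and $\gamma|_D$ are isomorphisms onto $B$ and $C$, and $D$ is a summand, so
$$h_G(x)=h_B(\beta x)=h_C(\gamma x)\qquad\text{for all }x\in D. \tag{1}$$
We shall build $D$ while keeping (1). In Example 1, $x$ violates (1), since $h_C(\gamma x)=1$. Adding $x'\in A_1$ does not change the image under $\beta$, and it repairs the height: $y=x+x'$ has $\beta y=x$, $\gamma y=pu+x'$, and all three heights are $0$. The proof depends on finding such a correction in $A_1$ whenever one is needed. The correction is chosen by linear algebra in $U_\alpha(G)$.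

## 3. Nice subgroups, totally projective groups, and the passage to $p$-groups

**Definition (nice).** A subgroup $N$ of a $p$-group $B$ is nice if every coset $b+N$ contains an element of maximal height in that coset.

The zero subgroup is nice. If $N$ is nice and $N'/N$ is finite, then $N'$ is nice, because a coset of $N'$ is a finite union of cosets of $N$. For a subgroup that is not nice, let $B=\bigoplus_{n\ge1}\langle x_n\rangle$ with $x_n$ of order $p^n$, and let $N$ be generated by the elements $p^{n-1}x_n-x_1$, $n\ge2$. First, $x_1\notin N$: if $x_1=\sum_{n\ge2}c_n(p^{n-1}x_n-x_1)$, comparing coordinates at $x_n$ gives $p\mid c_n$ for all $n\ge2$, so the coordinate at $x_1$ of the right side is $0$. Hence $0\notin x_1+N$, and since $p^\omega B=0$, all heights in $x_1+N$ are finite. They are unbounded, because $p^{n-1}x_n\in x_1+N$. So the coset has no element of maximal height. (The group $B/N$ is the $H$ of Section 1, which proves $x_1\neq 0$ there.)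

**Definition (nice system, totally projective).** A nice system of a $p$-group $R$ is a family $\mathcal N$ of nice subgroups such that (i) $0\in\mathcal N$; (ii) sums of arbitrary subfamilies of $\mathcal N$ are in $\mathcal N$; (iii) if $N\in\mathcal N$ and $X\subseteq R$ is countable, there is $M\in\mathcal N$ with $N\cup X\subseteq M$ and $M/N$ countable. By Hill's theorem (L. Fuchs, *Infinite Abelian Groups II*, Ch. XII, §§81–83), a reduced $p$-group is totally projective if and only if it has a nice system. In these notes "totally projective" means: a divisible $p$-group plus a reduced totally projective $p$-group, as a direct sum.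

Example. A countable reduced $p$-group $R$ has the nice system $\{0,R\}$. A direct sum of countable reduced $p$-groups has its partial sums as a nice system: a partial sum is a direct summand, and in a coset of it the element whose component in the partial sum is $0$ has maximal height. A countable set meets only countably many summands, which gives (iii).

*Every totally projective group in this sense has a nice system.* Let $R$ have nice system $\mathcal R$ and let $E=\bigoplus_{j\in J}\mathbb Z(p^\infty)$. Take all $N\oplus E_{J'}$ with $N\in\mathcal R$ and $E_{J'}$ the partial sum over $J'\subseteq J$. Conditions (i) and (ii) are clear. For (iii), a countable set has countable projection to $R$ and involves countably many $j\in J$. For niceness, look at the coset of $(r,e)$. The element $(r+n,e+e')$ has height $h_R(r+n)$, because $E$ is divisible. Since $N$ is nice in $R$, the maximum is attained.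

**Reduction to $p$-groups.** This step lets us forget that $A_1,A_2$ are arbitrary abelian groups. For a group $X$ with $p$-torsion subgroup $T=T_p(X)$ we have $p^\alpha X\cap T=p^\alpha T$. In the induction only the successor step needs a word: if $x=py\in T$ with $y\in p^\alpha X$, then $y\in T$, so $y\in p^\alpha T$ and $x\in p^{\alpha+1}T$. So $X$ and $T$ have the same Ulm invariants. If $G=B\oplus A_1=C\oplus A_2$ with $B,C$ $p$-groups, then $T_p(G)=B\oplus T_p(A_1)=C\oplus T_p(A_2)$. Suppose $T_p(G)=D\oplus T_p(A_i)$ for $i=1,2$. Then $D+A_1\supseteq T_p(G)+A_1\supseteq B+A_1=G$, and $D\cap A_1\subseteq D\cap T_p(A_1)=0$; likewise for $A_2$. Hence $G=D\oplus A_1=D\oplus A_2$.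

**From now until the end of the proof of Theorem 1 all groups are $p$-groups.** We fix $G=B\oplus A_1=C\oplus A_2$ with $B,C$ totally projective and do not yet assume $B\cong C$. The projections $\beta,\gamma$ are as in Section 2.

## 4. Two subspaces of the Ulm factor $U_\alpha(G)$

Fix $\alpha$, an ordinal or $\infty$. If $G=X\oplus Y$, then $(p^\alpha X)[p]\cap p^{\alpha+1}G=(p^{\alpha+1}X)[p]$, so $U_\alpha(X)$ and $U_\alpha(Y)$ are subspaces of $U_\alpha(G)$, and $U_\alpha(G)=U_\alpha(X)\oplus U_\alpha(Y)$. For $\alpha=\infty$ the same is clear. Write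
$$V=U_\alpha(G),\qquad U_i=U_\alpha(A_i)\subseteq V,\qquad d_i(\alpha)=\dim U_i/(U_1\cap U_2)\quad(i=1,2).$$

The hypothesis of Theorem 1 enters the proof only through the next lemma.

**Lemma 1.** If $f_B=f_C$ and for each $\alpha$ either $f_B(\alpha)<\infty$ or $f_{A_1}(\alpha)=f_{A_2}(\alpha)=0$, then $d_1(\alpha)=d_2(\alpha)<\infty$ for all $\alpha$.

*Proof.* If $U_1=U_2=0$, both numbers are $0$. Otherwise $f=f_B(\alpha)=f_C(\alpha)$ is finite, and it is the codimension in $V$ of $U_1$ and of $U_2$. Put $I=U_1\cap U_2$. Then $U_1/I\cong(U_1+U_2)/U_2$ has dimension at most $f$, so $V/I$ is finite-dimensional, and $\dim V/I=f+d_1(\alpha)=f+d_2(\alpha)$. $\square$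

Now suppose that part of a common complement of $U_1,U_2$ has already been built, namely a subspace $W$ with $W\cap U_1=W\cap U_2=0$. We are given $v$ whose class modulo $U_1$ is not yet reached by $W$, and we want to move $v$ by an element of $U_1$ so that it is also new modulo $U_2$.

**Lemma 2.** Let $U_1,U_2,W$ be subspaces of a vector space $V$ with $W\cap U_1=W\cap U_2=0$. Let $I=U_1\cap U_2$ and $\dim U_1/I=\dim U_2/I=:d$. Assume that $d$ is finite, or that $d$ is infinite and $\dim W<d$. If $v\notin W+U_1$, there is $u\in U_1$ with $v+u\notin W+U_2$.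

*Proof.* Otherwise $v+u\in W+U_2$ for all $u\in U_1$. With $u=0$ we get $v\in W+U_2$, and then $U_1\subseteq W+U_2$. If $d$ is infinite, then
$$d=\dim(U_1+U_2)/U_2\le\dim(W+U_2)/U_2\le\dim W<d,$$
a contradiction. Let $d$ be finite. By the modular law $U_i\cap(W+I)=I+(U_i\cap W)=I$, so
$$(W+U_i)/(W+I)\cong U_i/\bigl(U_i\cap(W+I)\bigr)=U_i/I$$
has dimension $d$ for $i=1,2$. Since $W+U_1\subseteq W+U_2$ and both have the same finite dimension over $W+I$, they are equal. Hence $v\in W+U_1$, a contradiction. $\square$

**Example 2 (why $d$ must be finite or larger than $\dim W$).** Let $V$ have basis $e_i,f_i$ ($i\ge0$), and put $U_1=\langle e_i\rangle$, $U_2=\langle f_i\rangle$ and $W=\langle e_i+f_{i+1}:i\ge0\rangle$. Then $W\cap U_1=W\cap U_2=0$ and $d=\aleph_0$. Here $W+U_2=V$ while $f_0\notin W+U_1$, so no $u$ exists for $v=f_0$. The bad choice $W$ cannot be enlarged to a common complement, although $\langle e_i+f_i:i\ge0\rangle$ is one. So a maximal partial complement need not be a complement when $d$ is infinite. Under the hypothesis of Theorem 1 this cannot occur, by Lemma 1.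

## 5. Admissible subgroups and the extension by one element

**Definition (admissible).** A subgroup $D\le G$ is admissible if $D\cap A_1=D\cap A_2=0$; $h_G(x)=h_B(\beta x)=h_C(\gamma x)$ for all $x\in D$; and $\beta(D)$, $\gamma(D)$ are nice in $B$, $C$.

For instance $0$ is admissible. In Example 1, $\langle x+x'\rangle$ is admissible and $\langle x\rangle$ is not.

For admissible $D$ let $W_\alpha(D)\subseteq U_\alpha(G)$ be the image of $(p^\alpha G)[p]\cap(D+p^{\alpha+1}G)$ when $\alpha$ is an ordinal, and let $W_\infty(D)=D\cap(p^\infty G)[p]$. It is the part of $U_\alpha(G)$ that $D$ already uses. In order to apply Lemma 2 we impose the following condition on $D$, where $D'$ runs over admissible or non-admissible subgroups alike, with $W_\alpha(D')$ defined by the same formula.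

**Condition (L) for $D$.** For every $\alpha$ (ordinal or $\infty$) we have $d_1(\alpha)=d_2(\alpha)$, and this number is finite or is an infinite cardinal larger than $\dim W_\alpha(D')$ for every $D'\supseteq D$ with $D'/D$ finite.

If all $d_1(\alpha)=d_2(\alpha)$ are finite, (L) holds for every $D$. If $D$ satisfies (L), so does every $D_1\supseteq D$ with $D_1/D$ finite.

**Lemma 3.** Let $D$ be admissible with (L), and let $b\in B$. There is an admissible $D'\supseteq D$ with $D'/D$ finite and $b\in\beta(D')$. Symmetrically for $c\in C$ and $\gamma$.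

*Proof.* Everything is symmetric in the two decompositions, so we treat $b$.

**Step 1: reduction to one element of order $p$ over $N=\beta(D)$.** This step makes the extension as small as possible. If $p^kb=0$, we treat $p^{k-1}b,\dots,pb,b$ in turn; (L) persists for the intermediate groups. So we may assume $pb\in N:=\beta(D)$ and $b\notin N$. We look for $y\in G$ with
$$\beta y\in b+N,\qquad py\in D,\qquad D'=D+\langle y\rangle\ \text{admissible}.$$
Then $b\in\beta(D')$, because $N\subseteq\beta(D')$. So we may replace $b$ by any element of $b+N$. Since $N$ is nice, we take $b$ of maximal height $\alpha$ in $b+N$. Finally $D'/D$ has order $p$, so $\beta(D')$ and $\gamma(D')$ are finite over nice subgroups and are nice automatically. Only heights and intersections need to be checked.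

Steps 2–4 treat an ordinal $\alpha$. Steps 5–7 treat $\alpha=\infty$.

**Step 2: a test for admissibility, $\alpha$ an ordinal.** This step reduces everything to one condition on $\gamma$. *Claim: if $y\in p^\alpha G$, $\beta y=b$, $py\in D$ and $\gamma(y+d)\notin p^{\alpha+1}C$ for all $d\in D$, then $D'=D+\langle y\rangle$ is admissible.*

Let $d\in D$ and $\delta=h_G(d)=h_B(\beta d)=h_C(\gamma d)$. If $\delta<\alpha$, then $y,\beta y,\gamma y$ have heights $\ge\alpha>\delta$, so $y+d$, $\beta(y+d)$, $\gamma(y+d)$ all have height $\delta$. If $\delta\ge\alpha$, then $y+d\in p^\alpha G$ and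
$$\alpha\le h_G(y+d)\le h_B(b+\beta d)\le\alpha,\qquad \alpha\le h_G(y+d)\le h_C(\gamma(y+d))\le\alpha,$$
the first by the maximality of $\alpha$ in $b+N$, the second by hypothesis. So all three heights are $\alpha$. In both cases the heights are ordinals, so $\beta(y+d)$ and $\gamma(y+d)$ are nonzero, that is, $y+d\notin A_1\cup A_2$.

A general element of $D'\setminus D$ is $ky+d$ with $p\nmid k$. Choose $k'$ with $kk'\equiv1\pmod p$. Then $k'(ky+d)\in y+D$, because $py\in D$. Multiplication by $k'$ is an automorphism of every $p$-group, commutes with $\beta$ and $\gamma$, and preserves heights. So the claim follows from the case $k=1$.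

**Step 3: the case in which no correction is needed.** *Suppose no $b'\in b+N$ with $h_B(b')=\alpha$ has $h_B(pb')\ge\alpha+2$.* We lift $pb$ to $D$, divide by $p$ in $G$, and check the test of Step 2.

Choose $d'\in D$ with $\beta d'=pb$. Then $h_G(d')=h_B(pb)\ge\alpha+1$, so $d'=py_0$ with $y_0\in p^\alpha G$. Since $p(\beta y_0-b)=\beta d'-pb=0$, we have $\beta y_0-b\in(p^\alpha B)[p]$. Put $y=y_0-(\beta y_0-b)$. Then $y\in p^\alpha G$, $py=d'\in D$ and $\beta y=b$.

Suppose $\gamma(y+d)\in p^{\alpha+1}C$ for some $d\in D$. Since $\gamma y\in p^\alpha C$, also $\gamma d\in p^\alpha C$, so $h(d)\ge\alpha$ by (1) for $D$. The element $p(y+d)=d'+pd$ lies in $D$, and its $\gamma$-image has height $\ge\alpha+2$. As $D$ is admissible, its $\beta$-image $p(b+\beta d)$ has height $\ge\alpha+2$ too. But $b+\beta d\in b+N$ has height $\ge\alpha$, hence exactly $\alpha$ by maximality. This contradicts the assumption of this step. So Step 2 applies.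

**Step 4: the case that needs a correction in $A_1$.** *Suppose some element of $b+N$ of height $\alpha$ has $p$-multiple of height $\ge\alpha+2$.* We take it as our $b$; its height is still maximal in $b+N$. The freedom in $y$ is an element of $(p^\alpha A_1)[p]$, and Lemma 2 chooses it.

Choose $d'\in D$ with $\beta d'=pb$. Then $h_G(d')=h_B(pb)\ge\alpha+2$, so $d'=py_0$ with $y_0\in p^{\alpha+1}G$. Put
$$z=b-\beta y_0 .$$
Then $z\in p^\alpha B$ and $pz=pb-\beta d'=0$. Let $V=U_\alpha(G)$, $W=W_\alpha(D)$, $U_i=U_\alpha(A_i)$, and let bars denote classes in $V$. We verify the hypotheses of Lemma 2 for $v=\bar z$.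

First, $W\cap U_i=0$. Let $x\in(p^\alpha G)[p]$ have its class in both. Then $x=d+g$ and $x=a_i+g'$ with $d\in D$, $a_i\in(p^\alpha A_i)[p]$ and $g,g'\in p^{\alpha+1}G$. So $d-a_i\in p^{\alpha+1}G$. Apply $\beta$ if $i=1$ and $\gamma$ if $i=2$: the image of $d$ has height $\ge\alpha+1$. By admissibility $h_G(d)\ge\alpha+1$. Hence $x\in p^{\alpha+1}G$ and $\bar x=0$.

Second, $\bar z\notin W+U_1$. Otherwise $z\in d+a_1+p^{\alpha+1}G$ with $d\in D$, $a_1\in A_1$. Applying $\beta$ gives $z-\beta d\in p^{\alpha+1}B$. Then $b-\beta d=(z-\beta d)+\beta y_0\in p^{\alpha+1}B$, which contradicts the maximality of $\alpha$ in $b+N$.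

By (L) and Lemma 2 there is $a\in(p^\alpha A_1)[p]$ with $\bar z+\bar a\notin W+U_2$. Put
$$y=y_0+z+a .$$
Then $y\in p^\alpha G$, $py=d'\in D$ and $\beta y=\beta y_0+z=b$. It remains to check the test of Step 2.

Suppose $w:=\gamma(y+d)\in p^{\alpha+1}C$ for some $d\in D$. As before $\gamma d=w-\gamma y\in p^\alpha C$, so $h(d)\ge\alpha$. The element $p(y+d)=d'+pd$ lies in $D$ and its $\gamma$-image $pw$ has height $\ge\alpha+2$, so $d'+pd\in p^{\alpha+2}G$. Since $d'\in p^{\alpha+2}G$, also $pd\in p^{\alpha+2}G$, say $pd=pe$ with $e\in p^{\alpha+1}G$. Then $d-e\in(p^\alpha G)[p]\cap(D+p^{\alpha+1}G)$, so $\overline{d-e}\in W$.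

Next, $\gamma(y+d-w)=w-w=0$, so $y+d-w\in A_2\cap p^\alpha G=p^\alpha A_2$. Also $p(y+d-w)\in p^{\alpha+2}G\cap A_2=p^{\alpha+2}A_2$, so $p(y+d-w)=pe_2$ with $e_2\in p^{\alpha+1}A_2$. Put $a_2=y+d-w-e_2\in(p^\alpha A_2)[p]$. Since $z+a=y-y_0$, we obtain
$$z+a=a_2-(d-e)+(w+e_2-y_0-e)\equiv a_2-(d-e)\pmod{p^{\alpha+1}G}.$$
So $\bar z+\bar a\in U_2+W$, a contradiction. Hence Step 2 applies.

**Step 5: the test for $\alpha=\infty$.** Now $b\in p^\infty B$, and the test concerns zero values instead of heights. *Claim: if $y\in p^\infty G$, $\beta y=b$, $py\in D$ and $\gamma(y+d)\ne0$ for all $d\in D$, then $D'=D+\langle y\rangle$ is admissible.* Since $b\notin N$, we have $\beta(y+d)=b+\beta d\ne0$. So $y+d\notin A_1\cup A_2$. Since $y,\beta y,\gamma y$ have height $\infty$, the elements $y+d$, $\beta(y+d)$, $\gamma(y+d)$ have heights $h_G(d)$, $h_B(\beta d)$, $h_C(\gamma d)$, which are equal. The elements $ky+d$ with $p\nmid k$ are treated as in Step 2.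

**Step 6: no correction needed at $\infty$.** *Suppose no element of $(b+N)\cap p^\infty B$ is killed by $p$.* Take $d'\in D$ with $\beta d'=pb$. Then $h_G(d')=\infty$, and $p(p^\infty G)=p^\infty G$, so $d'=py_0$ with $y_0\in p^\infty G$. Put $y=y_0-(\beta y_0-b)$. Then $y\in p^\infty G$, $py=d'$ and $\beta y=b$. If $\gamma(y+d)=0$ with $d\in D$, then $p(y+d)\in D\cap A_2=0$, and $\gamma d=-\gamma y\in p^\infty C$. So $h(d)=\infty$ and $b+\beta d\in p^\infty B$; moreover $p(b+\beta d)=\beta(p(y+d))=0$. This contradicts the assumption. So Step 5 applies.

**Step 7: the correction at $\infty$.** *Otherwise* we replace $b$ by an element of $(b+N)\cap p^\infty B$ with $pb=0$. Let $V=(p^\infty G)[p]$, $W=W_\infty(D)=D\cap(p^\infty G)[p]$ and $U_i=(p^\infty A_i)[p]$. Then $W\cap U_i\subseteq D\cap A_i=0$. Also $b\notin W+U_1$: otherwise applying $\beta$ gives $b\in\beta(W)\subseteq N$. By (L) and Lemma 2 there is $a\in U_1$ with $y:=b+a\notin W+U_2$. We have $\beta y=b$, $py=0$ and $y\in p^\infty G$. If $\gamma(y+d)=0$ with $d\in D$, then $pd=p(y+d)\in D\cap A_2=0$, and $\gamma d=-\gamma y$ has height $\infty$.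 So $h(d)=\infty$ and $d\in W$, while $y+d\in A_2\cap(p^\infty G)[p]=U_2$. Hence $y\in W+U_2$, a contradiction. So Step 5 applies. $\square$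

**Example 1 again.** Run the lemma from $D=0$. For $b=x$ we have $\alpha=0$, $pb=0$, and Step 4 applies with $d'=y_0=0$, $z=x$. Here $U_0(G)=\langle\bar x,\bar x'\rangle$, $U_1=\langle\bar x'\rangle$, $U_2=\langle\bar x\rangle$ and $W=0$. The choice $a=0$ is bad, since $\bar x\in U_2$. The choice $a=x'$ is good, and $D_1=\langle x+x'\rangle$. For $b=u$ we first treat $pu$. Its coset modulo $N=\langle x\rangle$ has maximal height $\alpha=1$, attained at $pu$. Step 4 applies with $y_0=0$ and $z=pu$; at level $1$ we have $U_1=U_2=W=0$, so $a=0$ and $D_2=\langle x+x',pu\rangle$. Now $N=\langle x,pu\rangle$, all elements of $u+N$ have height $0$, and their $p$-multiples are $pu$, of height $1<2$. So Step 3 applies: $d'=pu$, $y_0=u$, $y=u$. The result is $D=\langle x+x'\rangle\oplus\langle u\rangle$. Together with $x'$, and likewise together with $x-pu$, it generates $G$. Since $|D|\cdot p=|G|$, it is a complement of $A_1$ and of $A_2$.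

## 6. Countable extensions through nice systems, and the proof of Theorem 1

Lemma 3 makes finite extensions. A union of infinitely many of them keeps heights and intersections, but $\beta(D)$ and $\gamma(D)$ may stop being nice, and then Lemma 3 cannot be used again. Indeed the subgroup $N$ of Section 3 that was not nice is the union of a chain of finite subgroups, each of which is nice. Nice systems get us past this point.

Fix nice systems $\mathcal B$ of $B$ and $\mathcal C$ of $C$.

**Definition (special).** $D$ is special if it is admissible, $\beta(D)\in\mathcal B$ and $\gamma(D)\in\mathcal C$.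

The subgroup $0$ is special. The union of a chain of special subgroups is special: the height and intersection conditions pass to unions, and the union of a chain in $\mathcal B$ or $\mathcal C$ is the sum of its members, hence is in $\mathcal B$ or $\mathcal C$ and is nice.

**Lemma 4.** Let $D$ be special with (L), and let $b\in B$, $c\in C$. There is a special $D^*\supseteq D$ with $D^*/D$ countable, $b\in\beta(D^*)$ and $c\in\gamma(D^*)$.

*Proof.* We let finite extensions $D_n$ of $D$ chase members $N_n$ of $\mathcal B$ and $L_n$ of $\mathcal C$, so that the unions coincide. Put $D_0=D$. By (iii) choose $N_0\in\mathcal B$ containing $\beta(D)\cup\{b\}$ and countable over $\beta(D)$, and $L_0\in\mathcal C$ containing $\gamma(D)\cup\{c\}$ and countable over $\gamma(D)$.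

Suppose we have an admissible $D_n\supseteq D$ with $D_n/D$ finite, and $N_n\in\mathcal B$, $L_n\in\mathcal C$, countable over $\beta(D)$, $\gamma(D)$, with $\beta(D_n)\subseteq N_n$ and $\gamma(D_n)\subseteq L_n$. Fix countable lists of representatives of $N_n/\beta(D)$ and of $L_n/\gamma(D)$. Since $D_n$ and all its finite extensions satisfy (L), finitely many applications of Lemma 3 give an admissible $D_{n+1}\supseteq D_n$, finite over $D$, such that $\beta(D_{n+1})$ contains the first $n+1$ terms of each of the lists for $N_0,\dots,N_n$, and $\gamma(D_{n+1})$ contains the first $n+1$ terms of each of the lists for $L_0,\dots,L_n$. As $\beta(D_{n+1})$ is finite over $\beta(D)\subseteq N_n$, (iii) gives $N_{n+1}\in\mathcal B$ containing $N_n+\beta(D_{n+1})$ and countable over $N_n$. Choose $L_{n+1}$ similarly.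

Let $D^*=\bigcup_nD_n$. Then $\beta(D^*)\subseteq\bigcup_nN_n$. Conversely each element of $N_m$ is a listed representative plus an element of $\beta(D)$, and each term of the list for $N_m$ lies in some $\beta(D_{n+1})$. So $\beta(D^*)=\bigcup_nN_n\in\mathcal B$, and in the same way $\gamma(D^*)=\bigcup_nL_n\in\mathcal C$. Heights and intersections pass to the union, so $D^*$ is special. It is countable over $D$, and $b\in N_0\subseteq\beta(D^*)$, $c\in L_0\subseteq\gamma(D^*)$. $\square$

**Proof of Theorem 1.** By Section 3 we may assume that all groups are $p$-groups; the hypothesis is preserved, since $A_i$ and $T_p(A_i)$ have the same invariants. By Lemma 1, $d_1(\alpha)=d_2(\alpha)<\infty$ for all $\alpha$, so (L) holds for every $D$. Since unions of chains of special subgroups are special, Zorn's lemma gives a maximal special subgroup $D$. If $\beta(D)\ne B$ or $\gamma(D)\ne C$, Lemma 4 would give a larger one. So $\beta(D)=B$ and $\gamma(D)=C$. For $g\in G$ there is $d\in D$ with $\beta d=\beta g$, so $g-d\in A_1$ and $G=D+A_1$; and $D\cap A_1=0$. Likewise $G=D\oplus A_2$. Finally $A_1\cong G/D\cong A_2$.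 $\blacksquare$

The isomorphism $B\cong C$ was used only through $f_B=f_C$ in Lemma 1.

## 7. The numbers $d_1(\alpha)$, $d_2(\alpha)$ as the criterion

In the vector space case, equality of $d_1$ and $d_2$ decided everything. Much of this survives.

**Theorem 2.** Let $G=B\oplus A_1=C\oplus A_2$ with $B,C$ totally projective $p$-groups (not assumed isomorphic) and $A_1,A_2$ arbitrary abelian groups. Let $d_i(\alpha)=\dim U_\alpha(A_i)/(U_\alpha(A_1)\cap U_\alpha(A_2))$, computed in $U_\alpha(T_p(G))$ for $\alpha$ an ordinal or $\infty$. Let $\kappa=|B|+|C|+\aleph_0$.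

(a) If $A_1,A_2$ have a common complement in $G$, then $d_1(\alpha)=d_2(\alpha)$ for all $\alpha$.

(b) If for every $\alpha$ we have $d_1(\alpha)=d_2(\alpha)$ and this value is either finite or equal to $\kappa$, then $A_1,A_2$ have a common complement (so $A_1\cong A_2$ and $B\cong C$).

(c) Consequently, if for each $\alpha$ at least one of $d_1(\alpha),d_2(\alpha)$ is finite, then a common complement exists if and only if $d_1=d_2$. If $B,C$ are countable, then, with no further hypothesis, a common complement exists if and only if $d_1=d_2$.

*Proof.* We pass to $p$-torsion subgroups. For (b) this is Section 3. For (a), a common complement $D$ is isomorphic to $G/A_1\cong B$, so it is a $p$-group inside $T_p(G)$. If $t\in T_p(G)$ and $t=d+a$ with $d\in D$, $a\in A_i$, then $a$ is $p$-torsion. So $T_p(G)=D\oplus T_p(A_i)$.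

**Part (a).** If $G=D\oplus A_1=D\oplus A_2$, then $U_\alpha(D)$ is a common complement of $U_1,U_2$ in $U_\alpha(G)$. Projection along it is an isomorphism $U_1\to U_2$ that fixes $U_1\cap U_2$ elementwise. So $d_1(\alpha)=d_2(\alpha)$.

**Part (b): keeping $D$ small gives (L).** Example 2 shows that with infinite $d$ we must keep $D$ small, and this paragraph makes that precise. Each class in $W_\alpha(D)$ is determined by an element of $D$ congruent modulo $p^{\alpha+1}G$ to a representative; and $W_\infty(D)\subseteq D$. So $|W_\alpha(D)|\le|D|$. If $D$ is finite, or if $\kappa>\aleph_0$ and $|D|<\kappa$, then every $D'$ finite over $D$ has the same property, so $\dim W_\alpha(D')<\kappa$, and (L) holds for $D$.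

**Part (b), $\kappa=\aleph_0$.** Here $B$ and $C$ are countable; list them, with repetitions if necessary. Starting from $D_0=0$, Lemma 3 gives an increasing sequence of finite admissible $D_n$ such that $\beta(D_n)$ and $\gamma(D_n)$ contain the first $n$ terms of the lists. The union $D$ satisfies $D\cap A_1=D\cap A_2=0$, $\beta(D)=B$ and $\gamma(D)=C$, so it is a common complement.

**Part (b), $\kappa>\aleph_0$.** List $B=\{b_\nu\}_{\nu<\kappa}$ and $C=\{c_\nu\}_{\nu<\kappa}$, repetitions allowed. Build an increasing chain of special subgroups $D^\nu$ ($\nu<\kappa$): $D^0=0$, unions at limit ordinals, and $D^{\nu+1}\supseteq D^\nu$ obtained from Lemma 4 for $b_\nu,c_\nu$. By induction $|D^\nu|\le|\nu|+\aleph_0$: a successor step multiplies the size by at most $\aleph_0$, and at a limit $\nu$ we take the union of $|\nu|$ groups, each of size at most $|\nu|+\aleph_0$. So $|D^\nu|<\kappa$, (L) holds for $D^\nu$, and the construction continues. The union $D$ of the chain has $D\cap A_1=D\cap A_2=0$, $\beta(D)=B$ and $\gamma(D)=C$. In all cases $A_1\cong G/D\cong A_2$ and $B\cong D\cong C$.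

**Part (c).** The first statement follows from (a) and (b). For the second, $U_1/(U_1\cap U_2)$ embeds in $U_\alpha(G)/U_2\cong U_\alpha(C)$, and symmetrically for $U_2$. So $d_i(\alpha)\le\aleph_0=\kappa$, and (a) and (b) apply. $\blacksquare$

By Lemma 1, Theorem 1 is a special case. The argument does not settle (b) when some value $d_1(\alpha)=d_2(\alpha)$ is infinite but smaller than $\kappa$.

## 8. Necessity of the finiteness hypothesis, and stable range 1

We use two standard facts (Fuchs II, §83). *Uniqueness* (Hill): reduced totally projective groups with the same Ulm invariants are isomorphic; when divisible parts are added, the invariant at $\infty$ must also agree. *Existence*: a cardinal-valued function $f$ on ordinals with $\tau=\sup\{\rho+1:f(\rho)\ne0\}$ is the Ulm function of a reduced totally projective group if and only if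
$$\sum_{\rho\ge\sigma+\omega}f(\rho)\le\sum_{n<\omega}f(\sigma+n)\qquad\text{whenever }\sigma+\omega<\tau. \tag{2}$$
Direct sums of totally projective groups are totally projective.

The failure at the start of Section 1, for $(\mathbb Z/p)^{(\aleph_0)}$, occurs at $\alpha=0$. It can be placed at any single index.

**Proposition 1.** For each $\alpha$ (ordinal or $\infty$) there are totally projective $B,H_1,H_2$ such that the hypothesis of Theorem 1, with $A_i=H_i$, holds at every index except $\alpha$, and $B\oplus H_1\cong B\oplus H_2$, but $H_1\not\cong H_2$.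

*Proof.* For $\alpha=\infty$ take $B=\mathbb Z(p^\infty)^{(\aleph_0)}$, $H_1=0$, $H_2=\mathbb Z(p^\infty)$. Let $\alpha$ be an ordinal and $\mu=|\alpha|+\aleph_0$. Call $\lambda+n$ ($\lambda$ zero or a limit, $n<\omega$) even or odd according to $n$. Put $f_B(\rho)=\mu$ for even $\rho<\alpha$, $f_B(\alpha)=\aleph_0$, and $0$ otherwise. For $k=1,2$ put $f_{H_k}(\rho)=\mu$ for odd $\rho<\alpha$, $f_{H_k}(\alpha)=k$, and $0$ otherwise.

We check (2) to see that such reduced totally projective groups exist. Here $\tau=\alpha+1$. If $\sigma+\omega<\tau$, then $\sigma+\omega\le\alpha$, so $\sigma+n<\alpha$ for all $n$, and infinitely many $\sigma+n$ are even and infinitely many are odd. So in each case $\sum_nf(\sigma+n)=\mu$, while $\sum_\rho f(\rho)\le|\alpha|\mu+\aleph_0=\mu$.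

At indices different from $\alpha$, whenever $f_B\ne0$ the invariants of $H_1$ and $H_2$ vanish. Since $f_B+f_{H_1}=f_B+f_{H_2}$, uniqueness gives $B\oplus H_1\cong B\oplus H_2$. But $f_{H_1}(\alpha)=1\ne2=f_{H_2}(\alpha)$. $\square$

Finally we ask for which $B$ cancellation holds against all $A_1,A_2$.

**Theorem 3.** For a totally projective $p$-group $B$ (divisible part allowed) the following are equivalent:

1. all Ulm invariants of $B$, including that at $\infty$, are finite;
2. (substitution) whenever $G=B_1\oplus A_1=B_2\oplus A_2$ with $B_1\cong B_2\cong B$ and $A_i$ arbitrary abelian groups, $A_1,A_2$ have a common complement;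
3. $E=\operatorname{End}(B)$ has stable range 1: $fE+eE=E$ implies that $f+ek$ is a unit for some $k\in E$;
4. $B\oplus A_1\cong B\oplus A_2$ implies $A_1\cong A_2$ for all abelian groups $A_1,A_2$;
5. the same as 4 for totally projective $A_1,A_2$.

*Example for 3.* If $B=\mathbb Z/p$, then $E$ is a field, and $f+ek$ can be made nonzero as soon as $f$ or $e$ is nonzero. If $B=(\mathbb Z/p)^{(\aleph_0)}$, take $f$ surjective with a one-dimensional kernel and $e=0$. Then $fE=E$, since a surjective linear map has a right inverse, but $f+ek=f$ is never a unit.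

*Proof.* **(1)⇒(2)** is Theorem 1.

**(2)⇒(4)⇒(5).** An isomorphism $B\oplus A_1\cong B\oplus A_2$ gives one group with two decompositions as in (2), and a common complement $D$ gives $A_1\cong G/D\cong A_2$. The second implication is clear.

**(5)⇒(1).** This step turns an infinite invariant into a failure of cancellation. Suppose $f_B(\alpha)$ is infinite. If $\alpha=\infty$, then $B\oplus0\cong B\oplus\mathbb Z(p^\infty)$, which contradicts (5). If $\alpha$ is an ordinal, let $H_k$ ($k=1,2$) be reduced totally projective with $f_{H_k}(\rho)=|\alpha|+\aleph_0$ for $\rho<\alpha$, $f_{H_k}(\alpha)=k$, and $0$ beyond. They exist by (2): if $\sigma+\omega\le\alpha$, the right side of (2) is $|\alpha|+\aleph_0$, and this bounds the sum of all values. Then $B\oplus H_1$ and $B\oplus H_2$ are totally projective with equal invariants, including at $\infty$, hence isomorphic. But $H_1\not\cong H_2$, which contradicts (5).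

**(2)⇒(3).** We read a unit off a common complement. Let $fs+et=1$ in $E$. The map $(f,e):B\oplus B\to B$, $(x,y)\mapsto fx+ey$, is split by $x\mapsto(sx,tx)$. So $B\oplus B=C\oplus A_2$, where $C\cong B$ is the image of the splitting and $A_2=\ker(f,e)$. Put $A_1=0\oplus B$, with complement $B\oplus0$. By (2), $A_1$ and $A_2$ have a common complement $D$. As a complement of $0\oplus B$ it is a graph $\{(x,kx):x\in B\}$ with $k\in E$. As a complement of $\ker(f,e)$ it is mapped isomorphically onto $B$ by $(f,e)$. So $x\mapsto fx+ekx$ is bijective, that is, $f+ek$ is a unit.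

**(3)⇒(2).** Conversely we build a common complement as a graph. Let $G=B_1\oplus A_1=B_2\oplus A_2$ and identify $B_1,B_2$ with $B$. The projection $G\to B_2$ along $A_2$ is a map $(f,g):B\oplus A_1\to B$, with $f\in E$ and $g:A_1\to B$. The inclusion of $B_2$ is a section $x\mapsto(sx,tx)$ with $s\in E$ and $t:B\to A_1$, so $fs+gt=1$. Here $gt\in E$ and $fE+(gt)E=E$. By (3), $f+gtk$ is a unit for some $k\in E$. Let $D=\{(x,tkx):x\in B\}$. As a graph it is a complement of $A_1$. The map $(f,g)$ sends $(x,tkx)$ to $(f+gtk)x$, so it maps $D$ isomorphically onto $B_2$, and $D$ is a complement of its kernel $A_2$. So $G=D\oplus A_1=D\oplus A_2$. $\blacksquare$
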